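\title{Edge-extremal graphs with bounded degree, matching number and clique number}

\begin{abstract}
We determine the maximum number of edges of a graph with maximum degree less than $i$, matching number less than $j$ and clique number less than $k$, for all $j\ge 2$ and $3\le k\le i$. The answer is a closed formula, and we construct an extremal graph for every triple. The Tutte--Berge formula reduces the question to a knapsack problem whose items are graphs of odd order. For $k\ge4$ the values of the items come from Tur\'an's theorem and one structural argument; for $k=3$ they come from blow-ups of the $5$-cycle and a degree count around a $5$-cycle. The formula specializes to the Chv\'atal--Hanson formula when the clique condition is void, and it shows that forbidding $K_k$ costs no edges, for every $j$, exactly when $i$ is even and $2k\ge i+4$.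
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For a graph $G$ we write $e(G)$ for its number of edges, $\Delta(G)$ for its maximum degree, $\nu(G)$ for its matching number (the maximum number of pairwise disjoint edges) and $\omega(G)$ for its clique number (the maximum order of a complete subgraph). A bound on $\Delta$ alone does not limit the number of edges, nor does a bound on $\nu$ alone: take a large matching, or a large star. The two bounds together do: if $\Delta(G)\le d$ and $\nu(G)\le n$, then the at most $2n$ ends of a maximum matching meet every edge, so $e(G)\le 2dn$. The following question, posed in \cite{EEG}, adds a third restriction.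

\begin{quote}
\textbf{Problem.} Let $i,j,k$ be integers with $j\ge2$ and $3\le k\le i$. Find an explicit formula for the maximum number of edges of a graph $G$ with $\Delta(G)<i$, $\nu(G)<j$ and $\omega(G)<k$, and exhibit a graph attaining the maximum.
\end{quote}

We put
\[
d=i-1,\qquad n=j-1,\qquad r=k-1,
\]
and write $M=M(d,n,r)$ for the maximum of $e(G)$ subject to $\Delta(G)\le d$, $\nu(G)\le n$, $\omega(G)\le r$. The range of the Problem is $2\le r\le d$, $n\ge1$. A graph of maximum degree at most $d$ has no clique of order $d+2$, so for $r\ge d+1$ the clique condition is void. We work throughout with $d\ge2$, $2\le r\le d+1$ and $n\ge1$, which includes this unrestricted case.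

\subsection*{What to expect}
The disjoint union of $n$ stars $K_{1,d}$ has $dn$ edges and satisfies all three conditions. Components of odd order can do better. A graph on $2s+1$ vertices has matching number at most $s$ whatever its edges are, and it may have as many as $\lfloor d(2s+1)/2\rfloor=ds+\lfloor d/2\rfloor$ edges: up to $h=\lfloor d/2\rfloor$ more than $s$ stars. This bonus does not grow with $s$, so one wants many small components that are almost $d$-regular. For even $d$ the smallest is $K_{d+1}$, with $s=d/2$; for odd $d$ there is one on $d+2$ vertices, with $s=(d+1)/2$. Without the clique condition this leads to the Chv\'atal--Hanson formula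
\begin{equation}\label{eq:CH}
M(d,n,d+1)=dn+\Big\lfloor\frac d2\Big\rfloor\Big\lfloor\frac{n}{\lceil d/2\rceil}\Big\rfloor ,
\end{equation}
which we recover in Corollary~\ref{cor:CH}.

The clique condition removes these dense components. For $d=2$ the triangle, with $3$ edges and $s=1$, has to be replaced by the $5$-cycle, with $5$ edges and $s=2$. In general, by Tur\'an's theorem a graph on $m$ vertices with $\omega\le r$ has average degree at most $(1-\frac1r)m$, so an almost $d$-regular component needs about $\frac{rd}{r-1}$ vertices, that is, $s\approx\frac{rd}{2(r-1)}$. For $r=2$ this estimate is too optimistic. A bipartite graph on $2s+1$ vertices has at most $ds$ edges and earns no bonus. The natural non-bipartite candidates are the blow-ups of the $5$-cycle, whose degree is about $\frac25m$, and this suggests $s\approx\frac54d$ in place of $s\approx d$.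

One would now guess the following: find the smallest $s^*$ for which the full bonus $h$ can be earned, take $\lfloor n/s^*\rfloor$ such components and fill up with stars. This is optimal when $s^*$ divides $n$ (Corollary~\ref{cor:linear}), but not in general, because slightly smaller components earn a partial bonus (Examples~\ref{ex:d4} and~\ref{ex:d6}). The exact answer needs the best bonus for every order.

\subsection*{The result}
Let
\begin{equation}\label{eq:params}
h=\Big\lfloor \frac d2\Big\rfloor,\quad \sigma=\Big\lfloor\frac{rd}{2(r-1)}\Big\rfloor,\quad p=2\sigma+1-d,\quad u=(r-1)(2\sigma+1)-rd ;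
\end{equation}
in the original variables, $h=\lfloor\frac{i-1}2\rfloor$, $\sigma=\lfloor\frac{(k-1)(i-1)}{2(k-2)}\rfloor$, $p=2\sigma+2-i$ and $u=(k-2)(2\sigma+1)-(k-1)(i-1)$. Let
\begin{equation}\label{eq:alpha}
\alpha=\begin{cases}\frac{(r-1+u)p}{2}&\text{if }u\le 0,\\[2pt] \min\{h,\frac{(r-2)p}{2}+1\}&\text{if }u=1,\\[2pt] h&\text{if }u\ge2,\end{cases}
\end{equation}
\begin{equation}\label{eq:tau}
\tau=\begin{cases}0&\text{if }r\ge3\text{ and }\alpha=h,\\ 1&\text{if }r\ge 3\text{ and }\alpha<h,\\[2pt] \lceil\frac{d-2}{4}\rceil &\text{if } r=2\text{ and }d\text{ is even},\\[2pt] \min\{\frac{d-3}{2},\lceil\frac{d+3}{4}\rceil\}&\text{if } r=2\text{ and }d\text{ is odd},\end{cases}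
\end{equation}
\begin{equation}\label{eq:QSB}
Q=\Big\lfloor\frac n{\sigma+\tau}\Big\rfloor,\qquad S=n-(Q+1)\sigma,\qquad B=h-\alpha-\tau .
\end{equation}
We shall see that $\alpha\le h$ always, so \eqref{eq:tau} covers all cases.

\begin{theorem}\label{thm:main}
Let $d\ge2$, $2\le r\le d+1$ and $n\ge1$. Then $M=dn+\Gamma$, where
\[
\Gamma=\begin{cases} hQ & \text{if } S<0,\\[2pt] \max\big\{\,hQ,\ \alpha(Q+1)+S+B\lfloor S/\tau\rfloor\,\big\}&\text{if }S\ge 0.\end{cases}
\]
(If $\tau=0$ then $S<0$.) For $\sigma\le s\le\sigma+\tau$ let $H_s$ be the graph on $2s+1$ vertices constructed in Section~\ref{sec:r3} (for $r\ge3$) or Section~\ref{sec:constr} (for $r=2$). If $\Gamma=hQ$, then the disjoint union of $Q$ copies of $H_{\sigma+\tau}$ and $n-Q(\sigma+\tau)$ stars $K_{1,d}$ attains the maximum. Otherwise, with $f=\lfloor S/\tau\rfloor$, the disjoint union of $f$ copies of $H_{\sigma+\tau}$, one copy of $H_{\sigma+S-f\tau}$ and $Q-f$ copies of $H_\sigma$ attains it.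
\end{theorem}

With $d=i-1$, $n=j-1$, $r=k-1$ this answers the Problem for every admissible triple $(i,j,k)$. The parameters have a direct meaning. No bonus can be earned on $2s+1$ vertices when $s<\sigma$; at $s=\sigma$ the best bonus is $\alpha$; it grows by $1$ per step for $\tau-1$ steps, and at $s=\sigma+\tau$ it reaches $h$, exceeding the linear pattern by $B$. So $s^*=\sigma+\tau$, the term $hQ$ is the guess above, and the second term is the best use of $Q+1$ components.

Section~\ref{sec:reduction} reduces the problem to a knapsack problem and solves the case $d=4$, $r=2$ by hand. Section~\ref{sec:gain} states the values of the items (Proposition~\ref{prop:gain}) and deduces the theorem. Sections~\ref{sec:r3}--\ref{sec:upper} prove Proposition~\ref{prop:gain}; the longest part is the upper bound for triangle-free graphs with odd $d$. Section~\ref{sec:cor} collects consequences.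

\section{Reduction to a knapsack problem}\label{sec:reduction}

We use two textbook theorems. Let $\operatorname{odd}(G-A)$ be the number of components of $G-A$ of odd order. The \emph{Tutte--Berge formula} states that $2\nu(G)=\min_{A\subseteq V(G)}\big(|V(G)|+|A|-\operatorname{odd}(G-A)\big)$. The \emph{Tur\'an graph} $T_r(m)$ is the complete $r$-partite graph on $m$ vertices whose part sizes differ by at most one. \emph{Tur\'an's theorem} states that a graph on $m$ vertices with $\omega\le r$ has at most $e(T_r(m))\le(1-\frac1r)\frac{m^2}2$ edges.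

Call a graph \emph{admissible} if $\Delta\le d$ and $\omega\le r$. The \emph{gain} of a graph $H$ on $2s+1$ vertices is $e(H)-ds$, and $\gamma(s)$ denotes the maximum gain of an admissible graph on $2s+1$ vertices; thus $\gamma(0)=0$.

\begin{lemma}\label{lem:reduction}
$M=dn+\max\sum_l\gamma(s_l)$, the maximum being taken over finite, possibly empty, lists of integers $s_l\ge1$ with $\sum_l s_l\le n$. If $G_s$ denotes an admissible graph on $2s+1$ vertices with gain $\gamma(s)$, and $(s_l)$ is an optimal list, then the disjoint union of the $G_{s_l}$ and $n-\sum_l s_l$ stars $K_{1,d}$ has $M$ edges and satisfies the three conditions.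
\end{lemma}

\begin{proof}
Let $G$ be admissible with $\nu(G)\le n$, and let $A$ attain the minimum in the Tutte--Berge formula. Since $|V(G)|=|A|+\sum_C|C|$, where $C$ runs over the components of $G-A$, the formula reads $\nu(G)=|A|+\sum_C s_C$ with $s_C=\lfloor|C|/2\rfloor$. At most $d|A|$ edges meet $A$, and every other edge lies inside a component. A component of even order $2s_C$ has at most $ds_C$ edges; a component of odd order $2s_C+1$ has at most $ds_C+\gamma(s_C)$ edges. Hence $e(G)\le d\,\nu(G)+\sum\gamma(s_C)$, the sum over odd components. Dropping the terms that are not positive leaves a list with $s_C\ge1$ and $\sum s_C\le\nu(G)\le n$. This proves the upper bound. Conversely, for any list the union described in the lemma is admissible (the stars have clique number $2\le r$), its matching number is at most $\sum_l s_l+(n-\sum_l s_l)=n$, and it has $dn+\sum_l\gamma(s_l)$ edges.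
\end{proof}

So $M-dn$ is the value of a knapsack problem of capacity $n$, in which the item $s$ has weight $s$ and value $\gamma(s)$ and may be used repeatedly. To compute $\gamma$ we measure how far a graph is from being $d$-regular. For a graph $H$ on $m=2s+1$ vertices with $\Delta(H)\le d$, the \emph{deficiency} of a vertex is $\operatorname{def}(v)=d-\deg v\ge0$, a vertex of deficiency $0$ is \emph{full}, and $D=D(H)=\sum_v\operatorname{def}(v)=dm-2e(H)$. Then
\begin{equation}\label{eq:gainD}
e(H)-ds=\frac{d-D}{2}.
\end{equation}
We record what \eqref{eq:gainD} gives: $D\equiv d\pmod 2$; the gain is at most $h$; it equals $h$ if and only if $D\le1$; it is positive if and only if $D<d$. At most $D$ vertices are not full.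

In triangle-free graphs a positive gain forces an odd cycle, and a shortest one limits the degrees.

\begin{lemma}\label{lem:oddcycle}
\begin{enumerate}
\item[(a)] A bipartite graph on $2s+1$ vertices with $\Delta\le d$ has gain at most $0$.
\item[(b)] Let $C$ be a shortest odd cycle of a triangle-free graph $G$. Every vertex of $G$ has at most two neighbors on $C$. Consequently $\sum_{v\in C}\deg v\le2|V(G)|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The smaller side has at most $s$ vertices and meets every edge.

(b) Let $\ell$ be the length of $C$. A chord would split $C$ into two shorter cycles of total length $\ell+2$, one of them odd; so $C$ is induced and its vertices have exactly two neighbors on it. Suppose that $v\notin C$ has three neighbors on $C$. They cut $C$ into three arcs of total length $\ell$, so one arc has odd length $b$. It forms with $v$ an odd cycle of length $b+2$, so $b\ge\ell-2$, and the other two arcs have length $1$. Each of them forms a triangle with $v$, a contradiction. The last statement counts the pairs $(v,v')$ with $v\in C$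 and $v'$ adjacent to $v$.
\end{proof}

\begin{example}[$d=4$, $r=2$]\label{ex:d4}
Here $h=2$. For $s\le3$, Tur\'an's theorem gives $e\le\lfloor(2s+1)^2/4\rfloor=s(s+1)\le4s$, so $\gamma(s)\le0$.

For $s=4$, subdividing one edge of $K_{4,4}$ gives a triangle-free graph on $9$ vertices with $17$ edges and maximum degree $4$, so $\gamma(4)\ge1$. Gain $2$ would require $D=0$, that is, a $4$-regular triangle-free graph on $9$ vertices. Such a graph is not bipartite, and Lemma~\ref{lem:oddcycle}(b) applied to a shortest odd cycle, of length $\ell\ge5$, gives $20\le4\ell\le18$. Hence $\gamma(4)=1$.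

For $s=5$ there are $11$ vertices, and the same count, $20\le22$, is no obstacle. Place independent sets $A_1,\dots,A_5$ of sizes $1,2,3,3,2$ around a pentagon and join consecutive sets completely, except that a perfect matching is omitted between $A_3$ and $A_4$. The degrees are $2+2$ in $A_1$, $1+3$ in $A_2$ and $A_5$, and $2+2$ in $A_3$ and $A_4$. The graph is $4$-regular and triangle-free, so $\gamma(5)=2$.

Only the items $4$ and $5$ are useful, and the item $s\in\{4,5\}$ has value $s-3$. Write $n=5Q+\varrho$ with $0\le\varrho\le4$. At most $Q$ items give at most $2Q$, and $q\ge Q+1$ items give at most $n-3q\le2Q+\varrho-3$. The latter exceeds $2Q$ only for $\varrho=4$, and then $Q$ items $5$ and one item $4$ give $2Q+1$. So $M=4n+2\lfloor n/5\rfloor$, plus $1$ if $n\equiv4\pmod5$. This is Theorem~\ref{thm:main} with $\sigma=4$, $\alpha=1$, $\tau=1$, $B=0$.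
\end{example}

The example contains the whole plan: Tur\'an's theorem below $\sigma$, an intermediate range with partial gain, a construction with $D\le1$, and a knapsack problem in which only two numbers of items compete.

\section{The gain function and the proof of Theorem~\ref{thm:main}}\label{sec:gain}

\begin{proposition}\label{prop:gain}
\begin{enumerate}
\item[(i)] $\gamma(s)\le0$ for $s<\sigma$.
\item[(ii)] $\gamma(\sigma+x)=\alpha+x$ for $0\le x<\tau$.
\item[(iii)] $\gamma(\sigma+\tau)=h$.
\item[(iv)] $B\ge0$ and $0\le\alpha\le h\le\sigma$.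
\end{enumerate}
For $\sigma\le s\le\sigma+\tau$, the graph $H_s$ is admissible and has gain $\gamma(s)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:gain}]
We solve the knapsack problem of Lemma~\ref{lem:reduction}. By (i), items $s<\sigma$ may be dropped. By (iii) and $\gamma\le h$, an item $s>\sigma+\tau$ may be replaced by the lighter item $\sigma+\tau$. So we consider lists of $q$ items $\sigma+x_1,\dots,\sigma+x_q$ with $0\le x_l\le\tau$. Since $h=\alpha+\tau+B$, the value of such a list is $\alpha q+\sum_lx_l+Bf'$, where $f'$ is the number of $l$ with $x_l=\tau$.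

If $q\le Q$, the value is at most $hq\le hQ$, and $Q$ items $\sigma+\tau$ attain $hQ$.

Let $q\ge Q+1$ and $S_q=n-q\sigma$. A list with $q$ items fits if and only if $\sum_lx_l\le S_q$, which requires $S_q\ge0$. From $n<q(\sigma+\tau)$ we get $S_q<q\tau$. For $\tau=0$ this shows that no such list exists, and that $S=S_{Q+1}<0$. Let $\tau\ge1$ and $S_q\ge0$. Then $f'\tau\le\sum_lx_l\le S_q$, and as $B\ge0$ the value is at most
\[
V(q)=\alpha q+S_q+B\lfloor S_q/\tau\rfloor .
\]
This is attained: take $\lfloor S_q/\tau\rfloor<q$ items with $x=\tau$, one item with $x=S_q-\tau\lfloor S_q/\tau\rfloor<\tau$, and the remaining items with $x=0$. Since $S_{q+1}=S_q-\sigma$ and $B\ge0$, we have $V(q)-V(q+1)\ge\sigma-\alpha\ge0$. So among $q\ge Q+1$ the best choice is $q=Q+1$, which is possible if and only if $S\ge0$. This gives $\Gamma$, and Lemma~\ref{lem:reduction} turns the two optimal lists into the graphs named in the theorem.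
\end{proof}

\begin{example}[$d=r=n=6$]\label{ex:d6}
Here $h=3$, $\sigma=\lfloor36/10\rfloor=3$, $p=1$, $u=35-36=-1$, $\alpha=2$, $\tau=1$, $B=0$, $Q=1$, $S=0$, so $\Gamma=\max\{3,4\}=4$. Two copies of $K_7$ minus an edge have $40$ edges, while one component of full gain with $s=4$ and two stars have $27+12=39$. The optimum uses no component of full gain, although one would fit.
\end{example}

We turn to the proof of Proposition~\ref{prop:gain}. For $s\ge0$ and $m=2s+1$ put
\[
p(s)=m-d,\qquad u(s)=r\,p(s)-m=(r-1)m-rd ,
\]
so that $p=p(\sigma)$, $u=u(\sigma)$, and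
\begin{equation}\label{eq:mpu}
m=r\,p(s)-u(s),\qquad d=(r-1)\,p(s)-u(s).
\end{equation}
A full vertex is non-adjacent to exactly $p(s)$ vertices, itself included. In a complete $r$-partite graph on $m$ vertices, the vertices of degree $d$ are those in parts of size $p(s)$, and $u(s)$ is the number of vertices by which $m$ falls short of $r$ such parts. If $u(s)<0$, some parts must be too large and their vertices are deficient. If $u(s)>0$, some parts must be too small, their vertices have degree above $d$, and edges have to be deleted.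

\begin{lemma}\label{lem:arith}
\begin{enumerate}
\item[(a)] $-(r-2)\le u\le r-1$, and $\sigma$ is the only $s$ with $-(r-2)\le u(s)\le r-1$. If $s<\sigma$ then $u(s)\le-(r-1)$.
\item[(b)] $\sigma\ge h$ and $p\ge1$. If $u\ge1$ then $p\ge2$.
\item[(c)] If $r=2$ then $\sigma=d$, $u=1$, $\alpha=1$ and $0\le\tau\le h-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The definition of $\sigma$ says $0\le rd-2(r-1)\sigma<2(r-1)$, and $u=(r-1)-\big(rd-2(r-1)\sigma\big)$. The other statements follow because $u(s+1)-u(s)=2(r-1)$.

(b) We have $\frac{rd}{2(r-1)}>\frac d2$, so $\sigma\ge h$ and $p=2\sigma+1-d\ge0$. If $p=0$, then \eqref{eq:mpu} gives $u=-d\le-(r-1)$, against (a). If $p=1$ and $u\ge1$, then $d=r-1-u\le r-2$, which is impossible. Both steps use $r\le d+1$.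

(c) The values are read off \eqref{eq:params} and \eqref{eq:alpha}, using $h\ge1$. For odd $d\ge 3$ we have $0\le\tau\le\frac{d-3}2=h-1$, and for even $d$ we have $0\le\lceil\frac{d-2}4\rceil\le\frac{d-2}2=h-1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:gain}(i)]
Let $s<\sigma$, $m=2s+1$, and let $H$ be admissible on $m$ vertices. If $m\le d$, then $e(H)\le\binom m2=ms\le ds$. So let $m>d$. Write $p'=p(s)\ge1$ and $t=-u(s)\ge r-1$, so $m=rp'+t$ and $d=(r-1)p'+t$. By \eqref{eq:gainD} we must show $D\ge d$. If $t=r-1$, then $T_r(m)$ has $t$ parts of size $p'+1$, whose vertices have degree $d-1$, and one part of size $p'$, whose vertices have degree $d$. Tur\'an's theorem gives $D\ge dm-2e(T_r(m))=t(p'+1)=d$. If $t\ge r$, it gives $D\ge dm-(1-\frac1r)m^2=m(\frac mr-p')=\frac{mt}r\ge m>d$.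
\end{proof}

For $r=2$, part (iv) follows from Lemma~\ref{lem:arith}, since $B=h-1-\tau$. It remains to prove (ii) and (iii), and (iv) for $r\ge3$.

\section{The case $r\ge3$}\label{sec:r3}

Let $r\ge3$ and $m=2\sigma+1=rp-u$, so $d=(r-1)p-u$. Most constructions start from a complete $r$-partite graph $K$ with all degrees at least $d$ and delete a set $F$ of edges, which keeps $\omega\le r$. The \emph{excess} of a vertex $v$ is $\deg_K(v)-d$. The aim is to delete edges only between vertices with excess, so that no deficiency is created. Two simple tools suffice.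

\emph{Round-robin order.} Given $R\ge2$ parts of equal size $N\ge1$, list their vertices as $(1,1),(2,1),\dots,(R,1),(1,2),\dots,(R,2),\dots,(R,N)$, where $(a,b)$ is the $b$th vertex of part $a$. Cyclically consecutive vertices lie in different parts. Pairing the first vertex with the second, the third with the fourth, and so on, gives a \emph{round-robin matching}, which misses at most one vertex. If $RN\ge3$, the cyclic order is a Hamilton cycle on these parts.

\emph{Repair.} Suppose that $\deg_F(v)$ equals the excess of $v$ for every vertex $v$, with at most one exception $v_0$, which has excess $1$ and lies on no edge of $F$. If there is no exception, $K-F$ is $d$-regular. Otherwise add to $F$ an edge from $v_0$ to any vertex $v'$ of another part; it is not yet in $F$. Then $v'$ has degree $d-1$ in $K-F$ and all other vertices have degree $d$. Either way we obtain an admissible graph with $D\le1$, hence with gain $h$. We call it the \emph{repaired graph} of $(K,F)$.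

\subsection{The value at $\sigma$}

\begin{lemma}\label{lem:sigma}
$\gamma(\sigma)=\alpha$. Moreover, $\alpha<h$ if $u\le-1$ or if $u=1$ and $p\ge5$, and $\alpha=h$ otherwise.
\end{lemma}

\begin{proof}
\emph{Case $u=-t$, $0\le t\le r-2$.} Let $H_\sigma=T_r(m)$. It has $t$ parts of size $p+1$, with degrees $d-1$, and $r-t$ parts of size $p$, with degrees $d$. It is admissible, and by Tur\'an's theorem it minimizes $D$. So the minimum of $D$ is $t(p+1)$, and
\[
\gamma(\sigma)=\frac{(r-1)p+t-t(p+1)}2=\frac{(r-1-t)p}2=\alpha .
\]
For $t=0$ we have $D=0$ and $\alpha=h$; for $t\ge1$ we have $D\ge2$ and $\alpha<h$.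

\emph{Case $2\le u\le r-1$.} Take $u$ parts of size $p-1\ge1$ (excess $1$) and $r-u$ parts of size $p$ (excess $0$); the total is $rp-u=m$. Let $F$ be a round-robin matching on the $u$ small parts, and let $H_\sigma$ be the repaired graph. Then $\gamma(\sigma)=h=\alpha$.

\emph{Case $u=1$.} Now there is only one small part. Its vertices cannot be matched to each other, and each edge deleted at one of them makes a vertex of another part deficient, so the $r$-partite construction has $D=p-1$. For $p=2$ this is optimal: let $H_\sigma$ be the repaired graph of $(K_{2,\dots,2,1},\emptyset)$. Here $d=2r-3$, and $\alpha=\min\{r-2,r-1\}=h$.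

For $p\ge3$ a graph that is not $r$-partite does better. Let $H_\sigma$ be the join of the complete $(r-2)$-partite graph with parts of size $p$ and the triangle-free graph obtained from $K_{p-1,p-1}$ by subdividing one edge. It has $(r-2)p+2p-1=m$ vertices and $\omega\le(r-2)+2$. The vertices in the parts of size $p$ have degree $m-p=d$, those of $K_{p-1,p-1}$ have degree $(r-2)p+p-1=d$, and the subdividing vertex has degree $(r-2)p+2=d-(p-3)$. So $D=p-3$, and the gain is $\frac{d-p+3}2=\frac{(r-2)p}2+1$. For $p\in\{3,4\}$ we have $D\le1$, so the gain equals $h=\alpha$. For $p\ge5$ we have $D\ge2$, so the gain is less than $h$ and equals $\alpha$; it is optimal by the next lemma.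
\end{proof}

\begin{lemma}\label{lem:u1}
Let $u=1$. Every admissible graph $H$ on $m=rp-1$ vertices has $D\ge p-3$.
\end{lemma}

\begin{proof}
Suppose $D\le p-4$. Tur\'an's theorem gives nothing here, since $T_r(m)$ has more than $dm/2$ edges. Instead we use the many full vertices to show that $H$ is $r$-partite up to one vertex.

\emph{A clique of full vertices.} For a full vertex $v$ the set $V\setminus N(v)$ has $p$ elements. So $l\le r-1$ full vertices have at least $m-lp\ge p-1>D$ common neighbors, and one of these is full. Choosing greedily, we obtain a clique $\{v_1,\dots,v_r\}$ of full vertices.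

\emph{The parts.} As $\omega(H)\le r$, every vertex lies in one of the sets $V\setminus N(v_l)$. Their sizes sum to $rp=m+1$, so exactly one vertex $z$ lies in two of them, say those of $v_1$ and $v_2$, and every other vertex lies in exactly one. Each $v_l$ lies only in its own set, so $z\ne v_l$. Put $B_l=(V\setminus N(v_l))\setminus\{z\}$. Then $V$ is the disjoint union of $\{z\},B_1,\dots,B_r$, with $|B_1|=|B_2|=p-1$ and $|B_l|=p$ for $l\ge3$. Each $B_l$ is independent: two adjacent vertices of $B_l$ and the $v_{l'}$ with $l'\ne l$ would form $K_{r+1}$. For $l\ge3$, since $D<p$, the set $B_l$ contains a full vertex $x_l$; there are $m-p=d$ vertices outside $B_l$, so $x_l$ is adjacent to all of them.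

\emph{The vertex $z$.} Let $Z_l=N(z)\cap B_l$ and $z_l=|Z_l|$ for $l=1,2$. An edge between $Z_1$ and $Z_2$ would form $K_{r+1}$ with $z,x_3,\dots,x_r$, so there is none.

Suppose $z_1,z_2\ge1$. There are $d+1$ vertices outside $B_1$, and a vertex of $Z_1$ is adjacent to no vertex of $Z_2$, so it has deficiency at least $z_2-1$. In the same way a vertex of $Z_2$ has deficiency at least $z_1-1$. Also $\operatorname{def}(z)=|V\setminus N(z)|-p\ge1+(p-1-z_1)+(p-1-z_2)-p$. Summing,
\[
D\ge z_1(z_2-1)+z_2(z_1-1)+p-1-z_1-z_2=p-3+2(z_1-1)(z_2-1)\ge p-3 .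
\]

Otherwise, by the symmetry between $B_1$ and $B_2$, let $Z_1=\emptyset$. Then $H$ is $r$-partite with parts $B_1\cup\{z\},B_2,B_3,\dots,B_r$, all of size $p$ except $B_2$. For a vertex outside $B_2$, the deficiency is the number of its non-neighbors outside its own part. Each of the $p-1$ vertices of $B_2$ has a non-neighbor among the $d+1$ vertices outside $B_2$. Hence $D\ge p-1$. Both cases contradict $D\le p-4$.
\end{proof}

\subsection{The value at $\sigma+1$}

\begin{lemma}\label{lem:sigma1}
If $\alpha<h$ then $\gamma(\sigma+1)=h$.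
\end{lemma}

\begin{proof}
There are now $m+2=d+p+2$ vertices, so a part of size $p+1$ has excess $1$ and a part of size $p$ has excess $2$. In each case of Lemma~\ref{lem:sigma} we describe $(K,F)$, and $H_{\sigma+1}$ is the repaired graph.

\emph{Case $u=-t$, $1\le t\le r-2$.} Take $t+2\ge3$ large parts of size $p+1$ and $R=r-2-t$ small parts of size $p$; the total is $rp+t+2=m+2$. Let $N$ be a round-robin matching on the large parts. If $R=0$, let $F=N$. If $R\ge2$ and $Rp\ge3$, let $F$ consist of $N$ and a Hamilton cycle on the small parts. Otherwise $R=1$ or $(R,p)=(2,1)$, and the small parts carry no cycle. Then the number $Rp$ of their vertices is at most $|N|=\lfloor(t+2)(p+1)/2\rfloor$: for $R=1$ because $p\le\lfloor3(p+1)/2\rfloor$, and for $(R,p)=(2,1)$ because $2\le t+2$. For each vertex $y$ of a small part choose a different edge $xx'\in N$ and replace it by $xy$ and $x'y$; let $F$ be the result. In all cases $F$ has degree $2$ on the small parts and degree $1$ on the large parts, except at the vertex that $N$ may miss.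

\emph{Case $u=1$, $p\ge5$.} Take $r-1\ge2$ parts of size $p$ and one part $P_0$ of size $p+1$; the total is $rp+1=m+2$. Take a Hamilton cycle on the $r-1$ parts of size $p$, which has at least $2p$ edges, and choose $\lfloor\frac{p+1}2\rfloor$ of them. Replace each chosen edge $xy$ by $xx'$ and $yy'$, where $x',y'$ are two vertices of $P_0$ not used before. The resulting $F$ has degree $2$ outside $P_0$ and degree $1$ on $P_0$, except at one vertex when $p+1$ is odd.
\end{proof}

For $r\ge3$ these lemmas prove Proposition~\ref{prop:gain}: parts (ii) and (iii) directly, and (iv) because $\alpha=\gamma(\sigma)$ is an integer with $\alpha\le h$, so that $B=0$ if $\alpha=h$ and $B=h-\alpha-1\ge0$ otherwise, while $\alpha\ge0$ by \eqref{eq:alpha} and Lemma~\ref{lem:arith}. The hypothesis $r\ge3$ is essential in Lemma~\ref{lem:sigma1}: for $r=2$ every subgraph of a complete $r$-partite graph is bipartite and has no positive gain.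

\section{Triangle-free graphs: constructions}\label{sec:constr}

Let $r=2$, so $\sigma=d$ and $\alpha=1$. We write $s=d+\delta$ and $m=2d+2\delta+1$. All our graphs have their vertices partitioned into classes $A_1,\dots,A_5$, with edges only between cyclically consecutive classes. Such a graph is triangle-free, because three classes cannot be pairwise consecutive. If all edges between consecutive classes are present, we speak of the \emph{complete blow-up} of $C_5$. For $0\le t\le N$, a $t$-regular bipartite graph on $N+N$ vertices is given by the edges $b_xc_{x+y}$ with $x\in\mathbb Z_N$ and $0\le y<t$.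

The first family generalizes the subdivided $K_{d,d}$: all the deficiency sits at one vertex, and each step in $\delta$ gives it two more neighbors.

\medskip\noindent\textbf{(A)} \emph{$0\le\delta\le h-1$.} Let $|A_1|=1$, $|A_2|=|A_5|=\delta+1$, $|A_3|=|A_4|=d-1$; the total is $m$. All consecutive pairs are complete except $A_3A_4$, which is $(d-1-\delta)$-regular. The degrees are $1+(d-1)=d$ in $A_2,A_5$, $(\delta+1)+(d-1-\delta)=d$ in $A_3,A_4$, and $2\delta+2\le d$ in $A_1$. So $D=d-2\delta-2$ and the gain is $\delta+1$.

\medskip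
Family (A) reaches gain $h$ at $\delta=h-1$. Balanced blow-ups reach it at about $\delta=d/4$. By Lemma~\ref{lem:oddcycle}(b), five full vertices can form a cycle only if
\begin{equation}\label{eq:E}
E=5d-2m=d-4\delta-2
\end{equation}
is at most $0$. Note $E\equiv d\pmod2$. For even $d$ the first $\delta$ with $E\le0$ already works.

\medskip\noindent\textbf{(B)} \emph{$d=4\delta+2$, $E=0$.} The complete blow-up with classes of size $2\delta+1$ has $10\delta+5=m$ vertices and is $d$-regular.

\medskip\noindent\textbf{(C)} \emph{$d=4\delta$, $\delta\ge1$, $E=-2$.} Let the sizes be $2\delta-1,\,2\delta,\,2\delta+1,\,2\delta+1,\,2\delta$, with total $10\delta+1=m$. All consecutive pairs are complete except $A_3A_4$, which is $2\delta$-regular. The degrees are $2\delta+2\delta$ in $A_1,A_3,A_4$ and $(2\delta-1)+(2\delta+1)$ in $A_2,A_5$, so $D=0$. For $\delta=1$ this is the graph of Example~\ref{ex:d4}.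

\medskip
For odd $d$ one might hope that $E=-1$ or $E=-3$ suffices. Section~\ref{sec:upper} shows that it does not beat (A). The next values do suffice; we start from a complete blow-up with degrees above $d$ and delete edges.

\medskip\noindent\textbf{(D)} \emph{$d=4\delta-3$, $\delta\ge2$, $E=-5$.} The complete blow-up with classes of size $2\delta-1$ has $10\delta-5=m$ vertices and is $(d+1)$-regular. The round-robin order runs through $A_1,A_2,\dots,A_5,A_1,\dots$, so it is a Hamilton cycle $q_0q_1\dots q_{m-1}$ of odd length. Delete $q_0q_1,\,q_2q_3,\dots,q_{m-3}q_{m-2}$ and $q_{m-2}q_{m-1}$. The vertex $q_{m-2}$ loses two edges and all others lose one, so $D=1$.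

\medskip\noindent\textbf{(E)} \emph{$d=4\delta-5$, $\delta\ge2$, $E=-7$.} Put $a=\frac{d+1}2=2\delta-2$, an even number, at least $2$. Take sizes $a,\,a-1,\,a,\,a+1,\,a+1$, with total $5a+1=10\delta-9=m$. In the complete blow-up the degrees in $A_1,\dots,A_5$ are $2a,2a,2a,2a+1,2a+1$ and exceed $d=2a-1$ by $1,1,1,2,2$. Write $A_1=\{x_l\}$, $A_2=\{y_l\}$, $A_3=\{z_l\}$, $A_4=\{s_l\}$, $A_5=\{t_l\}$, with $l$ starting at $1$, and let $\xi_1,\dots,\xi_a$ be the vertices $x_{a/2+1},\dots,x_a,z_{a/2+1},\dots,z_a$. Delete
\begin{itemize}
\item $x_lt_l$ and $z_ls_l$ for $1\le l\le a/2$;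
\item $\xi_ly_l$ for $1\le l\le a-1$, and $\xi_ay_1$;
\item $s_lt_l$ for $1\le l\le a+1$;
\item $s_lt_{l+1}$ for $\frac a2+1\le l\le a$, and $s_{a+1}t_{a/2+1}$.
\end{itemize}
The last line is a cyclic shift on the $\frac a2+1\ge2$ indices $\frac a2+1,\dots,a+1$, so it is disjoint from the third, and all deleted edges are distinct. Each vertex of $A_1\cup A_3$ lies on one deleted edge (first or second line). Each vertex of $A_2$ lies on one, except $y_1$, which lies on two. Each vertex of $A_4\cup A_5$ lies on one edge of the third line and on one of the first (if $l\le a/2$) or the fourth (if $l>a/2$). So $D=1$.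

\medskip
We define $H_{d+x}$ for $0\le x<\tau$ as (A) with $\delta=x$; this is allowed since $\tau\le h-1$. We define $H_{d+\tau}$, with $\delta=\tau$, as follows:
\begin{center}
\begin{tabular}{lll}
\hline
$d$ & $\tau$ & $H_{d+\tau}$\\
\hline
$d\equiv2\pmod4$ & $(d-2)/4$ & (B)\\
$d\equiv0\pmod4$ & $d/4$ & (C)\\
$d$ odd, $\tau=\frac{d-3}2$ & $h-1$ & (A)\\
$d\equiv1\pmod4$, $\tau<\frac{d-3}2$ & $(d+3)/4$ & (D)\\
$d\equiv3\pmod4$, $\tau<\frac{d-3}2$ & $(d+5)/4$ & (E)\\
\hline
\end{tabular}
\end{center}
In each row $D\le1$, which proves Proposition~\ref{prop:gain}(iii) for $r=2$. The third row occurs exactly for odd $d\le11$: for $d\le9$ we have $\frac{d-3}2\le\frac{d+3}4$, for $d=11$ both entries of the minimum equal $4$, and for odd $d\ge13$ we have $\lceil\frac{d+3}4\rceil\le\frac{d+5}4<\frac{d-3}2$. For part (ii), family (A) gives $\gamma(d+\delta)\ge\delta+1=\alpha+\delta$, and by \eqref{eq:gainD} it remains to show that (A) has the least possible $D$ when $\delta<\tau$.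

\section{Triangle-free graphs: the upper bound}\label{sec:upper}

\begin{proposition}\label{prop:upper}
Let $r=2$ and $0\le\delta<\tau$. Every triangle-free graph $G$ on $m=2d+2\delta+1$ vertices with $\Delta(G)\le d$ has $D\ge d-2\delta-2$.
\end{proposition}

With $E$ as in \eqref{eq:E}, the claim is $D\ge E+2\delta$. The hypothesis $\delta<\tau$ is used in two ways. First, $\delta\le h-2$ gives $d\ge2\delta+1$. Second,
\begin{equation}\label{eq:Erange}
E\ge1\quad\text{or}\quad E\in\{-1,-3\}.
\end{equation}
Indeed, for even $d$ the inequality $\delta<\lceil\frac{d-2}4\rceil$ means $4\delta<d-2$, that is, $E\ge1$. For odd $d$ we get $4\delta<d+3$; both sides are even, so $4\delta\le d+1$, and $E\ge-3$ is odd.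

We may assume $D<d$. By Lemma~\ref{lem:oddcycle}(a), $G$ is not bipartite. Let $\ell\ge5$ be the length of a shortest odd cycle. Lemma~\ref{lem:oddcycle}(b) gives $\ell d-D\le2m$. If $\ell\ge7$, then $D\ge7d-2m=3d-4\delta-2\ge d$, a contradiction. So $G$ contains a $5$-cycle.

\subsection{The classes of a $5$-cycle}
Let $C=v_1\dots v_5$ be any $5$-cycle of $G$, with indices modulo $5$. Every vertex has at most two neighbors on $C$, and two neighbors are non-adjacent, so they are $v_{i-1},v_{i+1}$ for some $i$. Let $A_i$ be the set of vertices adjacent to $v_{i-1}$ and $v_{i+1}$, and $a_i=|A_i|$; note $v_i\in A_i$. Let $W$ be the set of vertices with at most one neighbor on $C$, and $b_i=|W\cap N(v_i)|$. Then $V=A_1\sqcup\dots\sqcup A_5\sqcup W$. The classes behave like those of a blow-up: a vertex of $A_i$ shares a neighbor on $C$ with every vertex of $A_i\cup A_{i-2}\cup A_{i+2}$, so its neighbors lie in $A_{i-1}\cup A_{i+1}\cup W$. The set $W$ collects the exceptions. The \emph{slack} in Lemma~\ref{lem:oddcycle}(b) is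
\[
\mu=\mu(C)=\sum_{v\in V}\big(2-|N(v)\cap C|\big).
\]
Only vertices of $W$ contribute, each $1$ or $2$, so $|W|\le\mu=2|W|-\sum_ib_i$. On the other hand $\mu=2m-\sum_i\deg v_i$, that is,
\begin{equation}\label{eq:slack}
\sum_i\operatorname{def}(v_i)=E+\mu .
\end{equation}
The degrees on $C$ determine the class sizes. Put $\varphi_i=\operatorname{def}(v_i)+b_i$. The neighborhood of $v_i$ consists of $A_{i-1}$, $A_{i+1}$ and $b_i$ vertices of $W$, so
\begin{equation}\label{eq:pairsum}
a_{i-1}+a_{i+1}=d-\varphi_i .
\end{equation}
Add \eqref{eq:pairsum} for $i-1,i,i+1$ and subtract it for $i-2,i+2$. The left sides give $(a_{i-2}+a_i)+(a_{i-1}+a_{i+1})+(a_i+a_{i+2})-(a_{i+2}+a_{i-1})-(a_{i+1}+a_{i-2})=2a_i$, so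
\begin{equation}\label{eq:size}
2a_i=d-\varphi_{i-1}-\varphi_i-\varphi_{i+1}+\varphi_{i-2}+\varphi_{i+2}.
\end{equation}

A cycle is \emph{full} if all its vertices are full. When no $5$-cycle is full, the deficiency of a best cycle is repeated across whole classes.

\begin{lemma}\label{lem:nofull}
If $G$ has no full $5$-cycle, then $D\ge E+2\delta$.
\end{lemma}

\begin{proof}
Choose $C$ with $T=\sum_i\operatorname{def}(v_i)$ minimum. Then $T\ge1$, and $T=E+\mu\ge E+|W|$. By \eqref{eq:size}, $2a_i\ge d-\sum_l\varphi_l=d-E-\mu-\sum_lb_l=d-E-2|W|$, so $a_i\ge2\delta+1-|W|$; also $a_i\ge1$. For $v\in A_i$, replacing $v_i$ by $v$ gives another $5$-cycle, so $\operatorname{def}(v)\ge\operatorname{def}(v_i)$ by the choice of $C$. Hence $D\ge\sum_ia_i\operatorname{def}(v_i)\ge T\min_ia_i$. If $|W|\ge2\delta$, then $D\ge T\ge E+2\delta$. If $|W|\le2\delta$, then $D\ge T+T(2\delta-|W|)\ge(E+|W|)+(2\delta-|W|)=E+2\delta$.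
\end{proof}

So we may assume that $G$ has a full $5$-cycle. By \eqref{eq:slack}, \emph{every full $5$-cycle has $\mu=-E$}. Since $\mu\ge0$, \eqref{eq:Erange} leaves $E=-1$ and $E=-3$; in particular the proposition is proved for even $d$.

\subsection{Counting around a full $5$-cycle}
Let $C$ be full. Now the cycle shows no deficiency, and we have to find it near the at most three vertices of $W$. For $v\in A_i$ let $\operatorname{miss}(v)$ be the number of its non-neighbors in $A_{i-1}\cup A_{i+1}$, and $\deg_W(v)=|N(v)\cap W|$. A non-adjacent pair of vertices from consecutive classes is a \emph{missing pair}, and $\operatorname{Miss}$ is their number. By \eqref{eq:pairsum}, $\deg v=d-b_i-\operatorname{miss}(v)+\deg_W(v)$, so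
\begin{equation}\label{eq:defv}
0\le\operatorname{def}(v)=b_i+\operatorname{miss}(v)-\deg_W(v)\qquad(v\in A_i).
\end{equation}

For $w\in W$ let $N_j(w)=N(w)\cap A_j$ and $\deg_j(w)=|N_j(w)|$. If $w$ has exactly one neighbor $v_i$ on $C$, we say that $w$ has \emph{index} $i=\operatorname{ind}(w)$. Then $w$ has no neighbor in $A_{i-1}\cup A_{i+1}\subseteq N(v_i)$. Put $g(w)=a_i-\deg_i(w)\ge0$. The consecutive classes $A_{i+2},A_{i-2}$ are the \emph{side classes} of $w$, and $\deg_{i+2}(w),\deg_{i-2}(w)$ are its \emph{side numbers} (Figure~\ref{fig:index}). All pairs in $N_{i+2}(w)\times N_{i-2}(w)$ are missing. This is the tension behind the rest of the proof: $A_i$ has only about $d/2$ vertices, so $w$ needs large side numbers to have small deficiency, but side neighbors force missing pairs.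

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \i/\a in {1/90,2/18,3/-54,4/-126,5/162}
  \node[draw,circle,minimum size=10mm] (A\i) at (\a:1.9) {$A_{\i}$};
\draw[very thick] (A1)--(A2)--(A3);
\draw[very thick] (A4)--(A5)--(A1);
\draw[very thick,dashed] (A3)--(A4);
\node[circle,fill,inner sep=1.5pt,label=left:$w$] (w) at (0,0) {};
\draw (w)--(A1);
\draw (w)--(A3);
\draw (w)--(A4);
\end{tikzpicture}
\caption{The classes $A_1,\dots,A_5$ of a $5$-cycle $v_1\dots v_5$ in a triangle-free graph ($A_i$ is the common neighborhood of $v_{i-1}$ and $v_{i+1}$), and a vertex $w$ whose only neighbor on the cycle is $v_1$. Edges between classes join consecutive classes only. Among the classes, $w$ has neighbors only in $A_1$, $A_3$, $A_4$, and its neighbors in $A_3$ are non-adjacent to its neighbors in $A_4$ (dashed).}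
\label{fig:index}
\end{figure}

Call $C$ \emph{indexed} if it is full and every vertex of $W$ has an index. Then $b_j$ is the number of vertices of index $j$, and $|W|=\mu=-E$. Put
\[
\beta_j=b_{j-2}+b_{j+2},\qquad \eta_j=\sum_{\operatorname{ind}(w)=j\pm2}\deg_j(w)-\sum_{\operatorname{ind}(w)=j}g(w),
\]
and let $e(W)$ be the number of edges inside $W$.

\begin{lemma}\label{lem:indexed}
Let $C$ be indexed. Then
\begin{enumerate}
\item[(a)] $a_j=\frac12(d-|W|)+\beta_j$;
\item[(b)] at least $\eta_j$ missing pairs meet $A_j$;
\item[(c)] $D=\sum_{w\in W}(d-a_{\operatorname{ind}(w)})-2\sum_j\eta_j+2\operatorname{Miss}-2e(W)$.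
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Here $\varphi_l=b_l$ and $\sum_lb_l=|W|$, so \eqref{eq:size} reads $2a_j=d-(|W|-\beta_j)+\beta_j$.

(b) Vertices of index $j\pm1$ have no neighbor in $A_j$, and a vertex $w$ of index $j$ has $a_j-g(w)$. Hence $\sum_{v\in A_j}\deg_W(v)=\eta_j+a_jb_j$, and summing \eqref{eq:defv} over $A_j$ gives $0\le\sum_{v\in A_j}\operatorname{def}(v)=\sum_{v\in A_j}\operatorname{miss}(v)-\eta_j$.

(c) By the last identity the classes contribute $2\operatorname{Miss}-\sum_j\eta_j$ to $D$. The number of edges between $W$ and the classes is $\sum_j(\eta_j+a_jb_j)=\sum_j\eta_j+\sum_wa_{\operatorname{ind}(w)}$, so $W$ contributes $\sum_w(d-a_{\operatorname{ind}(w)})-\sum_j\eta_j-2e(W)$.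
\end{proof}

\subsection{The case $E=-1$}
Here $d=4\delta+1$, and the target is $D\ge2\delta-1$. As $\mu=1$, the set $W$ consists of one vertex $w$, of index $1$ say. Let $\lambda=\deg_3(w)$ and $\lambda'=\deg_4(w)$. Then $a_1=2\delta$, $\eta_1=-g(w)$, $\eta_3=\lambda$, $\eta_4=\lambda'$, $\eta_2=\eta_5=0$, and Lemma~\ref{lem:indexed}(c) gives $D\ge2\delta+1+2(\operatorname{Miss}-\lambda-\lambda')$. By Lemma~\ref{lem:indexed}(b) and the missing pairs in $N_3(w)\times N_4(w)$, we have $\operatorname{Miss}\ge\max\{\lambda,\lambda',\lambda\lambda'\}$. If $\min\{\lambda,\lambda'\}\le1$, then $\max\{\lambda,\lambda'\}-\lambda-\lambda'\ge-1$; otherwise $\lambda\lambda'-\lambda-\lambda'=(\lambda-1)(\lambda'-1)-1\ge-1$. So $D\ge2\delta-1$.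

\subsection{The case $E=-3$}
Here $d=4\delta-1$, and the target is $D\ge2\delta-3$. Suppose it fails. Since $D$ is odd,
\begin{equation}\label{eq:assume}
1\le D\le2\delta-5 ,
\end{equation}
and in particular $\delta\ge3$.

\begin{lemma}\label{lem:getindexed}
$G$ has an indexed $5$-cycle.
\end{lemma}

\begin{proof}
Let $C$ be a full $5$-cycle that is not indexed. As $\mu=3$, we have $W=\{w',w''\}$, where $w'$ has an index, say $1$, and $w''$ has no neighbor on $C$. By \eqref{eq:size}, $a_1=\frac{d-1}2=2\delta-1$. The vertex $w''$ has at least $d-\operatorname{def}(w'')-1$ neighbors in the classes, of which at most $D-\operatorname{def}(w'')$ are not full. So it has at least $d-1-D\ge2\delta+3>a_1$ full neighbors there, and one of them, $v$, lies in a class $A_i$ with $i\ne1$. Let $C'$ be obtained from $C$ by replacing $v_i$ with $v$. It is a full $5$-cycle, so $\mu(C')=3$. It suffices to find three vertices with exactly one neighbor on $C'$; they then account for all of $\mu(C')$. One is $w''$. Each non-neighbor of $v$ in $A_{i-1}\cup A_{i+1}$ is another: its two neighbors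 on $C$ include $v_i$, which is lost. By \eqref{eq:defv} and $b_i=0$, there are $\operatorname{miss}(v)=\deg_W(v)$ of these. If $v$ is adjacent to $w'$, there are two. If not, there is one, and the third vertex is $w'$, whose only neighbor on $C'$ is $v_1$.
\end{proof}

Fix an indexed cycle $C$. Then $|W|=3$ and $a_j=2\delta-2+\beta_j$. Let $\rho$ be the number of pairs in $W$ whose indices are at cyclic distance $2$, so that $\sum_w\beta_{\operatorname{ind}(w)}=2\rho$ and $\sum_w(d-a_{\operatorname{ind}(w)})=3(2\delta+1)-2\rho$. Lemma~\ref{lem:indexed}(c) becomes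
\[
D=6\delta+3-2L,\qquad L=\sum_j\eta_j-\operatorname{Miss}+e(W)+\rho ,
\]
and we must show $L\le2\delta+3$, for then $D\ge2\delta-3$, against \eqref{eq:assume}. If $j,j'$ are not consecutive, no missing pair meets both $A_j$ and $A_{j'}$, so $\operatorname{Miss}\ge\eta_j+\eta_{j'}$ by Lemma~\ref{lem:indexed}(b). With $\Sigma_{jj'}=\sum_{l\ne j,j'}\eta_l$ we get
\begin{equation}\label{eq:L}
L\le\Sigma_{jj'}+e(W)+\rho ,
\end{equation}
and missing pairs that avoid $A_j\cup A_{j'}$ may be subtracted from the right side. We thus cancel two of the five $\eta_l$ and have to bound the other three. The following rules do this; $w\sim w'$ denotes adjacency.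
\begin{enumerate}
\item[(R1)] If $A_l$ is a side class of $w$, then $v_l\not\sim w$, so $\deg_l(w)\le a_l-1=2\delta-3+\beta_l$.
\item[(R2)] If $w\sim w'$ in $W$, their neighborhoods are disjoint. So $\deg_l(w)\le g(w')$ if $w'$ has index $l$, and $\deg_l(w)+\deg_l(w')\le a_l-1$ if $A_l$ is a side class of both.
\item[(R3)] Vertices of $W$ of equal index are non-adjacent, and $e(W)\le2$. If $e(W)=2$, every vertex of $W$ has a neighbor in $W$.
\item[(R4)] A vertex $w$ of index $i$ with side numbers $\lambda,\lambda'$ has $\operatorname{def}(w)\ge d-a_i-\lambda-\lambda'-\deg_W(w)=2\delta+1-\beta_i-\lambda-\lambda'-\deg_W(w)$.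
\end{enumerate}
Rule (R1) allows one side number of order $2\delta$ in \eqref{eq:L}, but not two. The next lemma provides the small terms.

\begin{lemma}\label{lem:small}
Each $w\in W$ has a side number at most $1$, unless all three indices are equal and both side numbers of $w$ equal $3$.
\end{lemma}

\begin{proof}
Let $w$ have index $i$, $\lambda=\deg_{i+2}(w)$, $\lambda'=\deg_{i-2}(w)$, and suppose $\lambda,\lambda'\ge2$. The neighbors of $w$ in $W$ have index different from $i$; let $t$ be the number of those with index in $\{i+2,i-1\}$ and $t'$ the number of those with index in $\{i-2,i+1\}$, so $\deg_W(w)=t+t'$. A vertex $v\in N_{i+2}(w)$ can be adjacent only to vertices of $W$ with index $i+2$, $i$ or $i-1$, and not to neighbors of $w$. So $\deg_W(v)-b_{i+2}\le\theta:=b_i+b_{i-1}-t$. As $\operatorname{miss}(v)\ge\lambda'$, \eqref{eq:defv} gives $\operatorname{def}(v)\ge(\lambda'-\theta)^+$, where $y^+=\max\{y,0\}$. For $v\in N_{i-2}(w)$ the possible indices are $i-2$, $i$, $i+1$, and $\operatorname{def}(v)\ge(\lambda-\theta')^+$ with $\theta'=b_i+b_{i+1}-t'$.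 Adding these deficiencies to (R4) and using \eqref{eq:assume},
\[
\lambda+\lambda'-\lambda(\lambda'-\theta)^+-\lambda'(\lambda-\theta')^+\ \ge\ 6-\beta_i-t-t'=\theta+\theta'+3-b_i ,
\]
where the equality uses $\beta_i=3-b_{i-1}-b_i-b_{i+1}$. Since $\lambda,\lambda'\ge2$ and $y-2(y-\theta)^+=\theta-|y-\theta|$, the left side is at most $\theta+\theta'-|\lambda'-\theta|-|\lambda-\theta'|$. As $b_i\le3$, this forces $b_i=3$, $\lambda'=\theta$, $\lambda=\theta'$. Then $b_{i\pm1}=t=t'=0$ and $\theta=\theta'=3$.
\end{proof}

Write $W=\{x,y,z\}$, and abbreviate $x_j=\deg_j(x)$, $g_x=g(x)$, and likewise for $y,z$. Put $e=e(W)$, $\beta=(\beta_1,\dots,\beta_5)$, $\eta=(\eta_1,\dots,\eta_5)$. Up to rotation and reflection of $C$ there are five patterns of indices: all equal; two equal and the third at distance $1$ or $2$; three distinct, the two omitted indices being consecutive or not. In cases (b)--(e) every vertex of $W$ has a side number at most $1$.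

\medskip\noindent\textbf{(a) Indices $1,1,1$.} Here $\rho=e=0$, $\beta=(0,0,3,3,0)$, all side numbers are at most $2\delta$, and $\Sigma_{35}\le x_4+y_4+z_4$, $\Sigma_{24}\le x_3+y_3+z_3$. If each vertex has a side number at most $1$, then two of $x_3,y_3,z_3$ or two of $x_4,y_4,z_4$ are at most $1$, and $L\le2\delta+2$. Otherwise let $x_3=x_4=3$. By (R4), $\operatorname{def}(x)\ge2\delta-5\ge D$, so all other vertices are full. For $v\in N_3(x)\cup N_4(x)$, \eqref{eq:defv} gives $\deg_W(v)=\operatorname{miss}(v)\ge3$, so $v\sim y$. Hence $y_3,y_4\ge3$, so $y_3=y_4=3$ by Lemma~\ref{lem:small}, and $\operatorname{def}(y)\ge2\delta-5\ge1$, a contradiction.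

\medskip\noindent\textbf{(b) $x,y,z$ of index $1,1,2$.} Here $\rho=0$, $\beta=(0,0,2,3,1)$ and
\[
\eta=(-g_x-g_y,\ -g_z,\ x_3+y_3,\ x_4+y_4+z_4,\ z_5).
\]
By (R1), $x_3,y_3,z_5\le2\delta-1$ and $x_4,y_4,z_4\le2\delta$. We need $\Sigma+e\le2\delta+3$ for some choice of $\Sigma=\Sigma_{jj'}$. If two of $x_3,y_3,z_5$ are at most $1$, then $\Sigma_{24}\le x_3+y_3+z_5\le2\delta+1$. Otherwise two of $x_4,y_4,z_4$ are at most $1$, and $\Sigma_{35}\le x_4+y_4+z_4\le2\delta+2$, which suffices if $e\le1$. If $e=2$, then $z\sim x$ and $z\sim y$, so $x_4+z_4\le2\delta$ and $y_4+z_4\le2\delta$ by (R2). One of $x_4,y_4$ is at most $1$, so $\Sigma_{35}\le2\delta+1$.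

\medskip\noindent\textbf{(c) $x,y,z$ of index $1,1,3$.} Here $\rho=2$, $\beta=(1,0,2,2,1)$ and
\[
\eta=(z_1-g_x-g_y,\ 0,\ x_3+y_3-g_z,\ x_4+y_4,\ z_5),
\]
with $x_3,x_4,y_3,y_4\le2\delta-1$ and $z_1,z_5\le2\delta-2$. We need $\Sigma+e\le2\delta+1$. If $x_4,y_4\le1$, then $\Sigma_{13}=x_4+y_4+z_5\le3$ or $\Sigma_{35}\le z_1+x_4+y_4\le3$, and $3+2\le2\delta+1$. So let $y_4\ge2$, exchanging $x$ and $y$ if necessary; then $y_3\le1$. Note $\Sigma_{14}=\eta_3+z_5$ and $\Sigma_{35}=\eta_1+x_4+y_4$.
\begin{itemize}
\item $e=2$. Then $z\sim x,y$, so $g_z\ge x_3$ and $\eta_3\le y_3\le1$. Thus $\Sigma_{14}\le2\delta-1$.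
\item $e\le1$, $x_4\ge2$. Then $x_3\le1$ and $\Sigma_{14}\le2+(2\delta-2)=2\delta$.
\item $e\le1$, $x_4\le1$, $z_1\le1$. Then $\Sigma_{35}\le\eta_1+2\delta$. If $e=0$ use $\eta_1\le1$. If $e=1$, then $z$ is adjacent to $x$ or $y$, so $g_x\ge z_1$ or $g_y\ge z_1$, and $\eta_1\le0$.
\item $e\le1$, $x_4\le1$, $z_5\le1$. If $e=0$, then $\Sigma_{14}\le x_3+y_3+z_5\le2\delta+1$. If $e=1$, then $g_z\ge x_3$ or $g_z\ge y_3$, so $\eta_3\le2\delta-1$ and $\Sigma_{14}\le2\delta$.
\end{itemize}

\medskip\noindent\textbf{(d) $x,y,z$ of index $1,2,3$.} Here $\rho=1$, $\beta=(1,0,1,2,2)$ and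
\[
\eta=(z_1-g_x,\ -g_y,\ x_3-g_z,\ x_4+y_4,\ y_5+z_5),
\]
with $x_3,z_1\le2\delta-2$ and $x_4,y_4,y_5,z_5\le2\delta-1$. We need $\Sigma+e\le2\delta+2$. The reflection $j\mapsto4-j$ preserves the pattern and exchanges $A_4$ with $A_5$, so we may assume $y_4\le1$.
\begin{itemize}
\item $x_4\le1$. Then $\Sigma_{35}\le z_1+x_4+y_4\le2\delta$.
\item $x_4\ge2$, $z_5\le1$. Then $x_3\le1$ and $\Sigma_{14}\le\eta_3+y_5+z_5\le2\delta+1$, which suffices if $e\le1$. If $e=2$, either $z\sim x$ and $\eta_3\le0$, or $z\sim y$ and $y_5+z_5\le2\delta-1$; so $\Sigma_{14}\le2\delta$.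
\item $x_4\ge2$, $z_5\ge2$. Then $z_1\le1$ and $\Sigma_{35}\le\eta_1+x_4+y_4\le2\delta+1$, which suffices if $e\le1$. If $e=2$, either $x\sim z$ and $\eta_1\le0$, or $x\sim y$ and $x_4+y_4\le2\delta-1$; so $\Sigma_{35}\le2\delta$.
\end{itemize}

\medskip\noindent\textbf{(e) $x,y,z$ of index $1,2,4$.} Here $\rho=2$, $\beta=(1,1,1,2,1)$ and
\[
\eta=(z_1-g_x,\ z_2-g_y,\ x_3,\ x_4+y_4-g_z,\ y_5),
\]
with $x_3,y_5,z_1,z_2\le2\delta-2$. We need $\Sigma+e\le2\delta+1$. The reflection $j\mapsto3-j$ preserves the pattern and exchanges $A_1$ with $A_2$, so we may assume $z_2\le1$.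
\begin{itemize}
\item $x_4\ge2$ or $y_4\ge2$. Then $x_3\le1$ or $y_5\le1$, so $x_3+y_5\le2\delta-1$ and $\Sigma_{14}=\eta_2+x_3+y_5\le2\delta$, which suffices if $e\le1$. Let $e=2$. If $z\sim y$, then $\eta_2\le0$ and $\Sigma_{14}\le2\delta-1$. Otherwise $z\sim x$, so $\eta_1\le0$ and $\Sigma_{24}=\eta_1+x_3+y_5\le2\delta-1$.
\item $x_4,y_4\le1$. We use $\Sigma_{35}=\eta_1+\eta_2+\eta_4$. The $z_1z_2$ missing pairs in $N_1(z)\times N_2(z)$ avoid $A_3\cup A_5$ and may be subtracted. The number $z_1+z_2-z_1z_2$ equals $z_1$ if $z_2=0$ and $1$ if $z_2=1$, so it is at most $2\delta-2$, and $\Sigma_{35}-z_1z_2\le2\delta$. This suffices if $e\le1$. Let $e=2$. If $z\sim x$, then $\eta_1\le0$ and $\Sigma_{35}\le0+1+2$, and $3+2\le2\delta+1$. Otherwise $z\sim y$; then $\eta_2\le0$ and $g_z\ge y_4$, so $\Sigma_{35}\le z_1+x_4\le2\delta-1$.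
\end{itemize}

In all cases $L\le2\delta+3$, which contradicts \eqref{eq:assume}. This proves Proposition~\ref{prop:upper}, hence Proposition~\ref{prop:gain}(ii) for $r=2$, and completes the proof of Theorem~\ref{thm:main}.

\section{Consequences}\label{sec:cor}

For triangle-free graphs ($k=3$) we substitute $\sigma=d$, $\alpha=1$ in Theorem~\ref{thm:main}. With $\tau$ as in the last two lines of \eqref{eq:tau}, $Q=\lfloor n/(d+\tau)\rfloor$ and $S=n-(Q+1)d$,
\[
M(d,n,2)=dn+\max\Big\{Q\Big\lfloor\frac d2\Big\rfloor,\ Q+1+S+\Big(\Big\lfloor \frac d2\Big\rfloor-1-\tau\Big)\Big\lfloor \frac S\tau\Big\rfloor\Big\},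
\]
where the second entry is present only if $S\ge0$.

The item $\sigma+\tau$ has the best ratio of value to weight, which gives a simpler bound.

\begin{corollary}\label{cor:linear}
$M\le dn+\Big\lfloor\dfrac{hn}{\sigma+\tau}\Big\rfloor$, with equality whenever $\sigma+\tau$ divides $n$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:reduction} the bound follows from $\gamma(s)/s\le h/(\sigma+\tau)$ for all $s\ge1$. This holds for $s<\sigma$, where $\gamma(s)\le0$, and for $s\ge\sigma+\tau$, where $\gamma(s)\le h$. For $s=\sigma+x$ with $0\le x<\tau$ put $b=\gamma(s)=\alpha+x$. Then $h\ge b+(\tau-x)$ because $B\ge0$, and $b\le\sigma+x$ because $\alpha\le\sigma$. So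
\[
h(\sigma+x)-b(\sigma+\tau)\ge(\tau-x)(\sigma+x)-b(\tau-x)\ge0 .
\]
If $\sigma+\tau$ divides $n$, then $hQ=hn/(\sigma+\tau)$.
\end{proof}

\begin{corollary}\label{cor:CH}
For $r=d+1$, that is, without clique condition, Theorem~\ref{thm:main} gives the Chv\'atal--Hanson formula \eqref{eq:CH}.
\end{corollary}

\begin{proof}
Here $r\ge3$ and $\sigma=\lfloor\frac{d+1}2\rfloor=\lceil\frac d2\rceil$. For even $d$ we get $u=d(d+1)-(d+1)d=0$, and for odd $d$ we get $u=d(d+2)-(d+1)d=d\ge2$. By Lemma~\ref{lem:sigma}, $\alpha=h$, so $\tau=0$ and $\Gamma=h\lfloor n/\sigma\rfloor$.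
\end{proof}

For even $d$ the smallest component of full gain is the clique $K_{d+1}$ itself. For odd $d$ one may take $K_{2,\dots,2,1}$ on $d+2$ vertices minus an edge at the singleton part, and this graph has only $\frac{d+3}2$ parts. This explains the threshold in the last corollary.

\begin{corollary}\label{cor:free}
Let $3\le k\le i$. The maximum in the Problem equals the Chv\'atal--Hanson number \eqref{eq:CH} for every $j$ if and only if $i$ is even and $2k\ge i+4$.
\end{corollary}

\begin{proof}
We have $2\le r\le d$, and the condition says that $d$ is odd and $2r\ge d+3$. For odd $d$ and $s=\frac{d+1}2$ we have $p(s)=2$ and $u(s)=2r-d-2$.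

Suppose the condition holds. Then $d\ge3$, $r\ge3$, and $1\le u(s)\le r-1$, so $\sigma=s$ by Lemma~\ref{lem:arith}(a). As $p=2$ and $u\ge1$, Lemma~\ref{lem:sigma} gives $\alpha=h$. Hence $\tau=0$ and $\Gamma=h\lfloor n/\lceil\frac d2\rceil\rfloor$.

Suppose it fails, and take $n=\lceil\frac d2\rceil$, for which \eqref{eq:CH} equals $dn+h$ with $h\ge1$. If $2s+1\le d$, then $e\le\binom{2s+1}2\le ds$ and $\gamma(s)\le0$. So in Lemma~\ref{lem:reduction} only the item $s=n$ can contribute, once, and it suffices to show $\gamma(n)<h$. For even $d$, gain $h$ requires $D=0$, that is, a $d$-regular graph on $d+1$ vertices; this is $K_{d+1}$, which is excluded by $r\le d$. For odd $d$ and $2r<d+3$, the number $u(n)=2r-d-2$ is odd and at most $0$, hence at most $-1$. If $u(n)\le-(r-1)$, then $n<\sigma$ and $\gamma(n)\le0<h$. Otherwise $-(r-2)\le u(n)\le-1$, so $r\ge3$ and $n=\sigma$, and Lemma~\ref{lem:sigma} gives $\gamma(n)=\alpha<h$.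
\end{proof}

\begin{thebibliography}{1}

\bibitem{EEG}
\emph{Edge-Extremal Graphs Under Degree And Matching Number Restrictions},
\texttt{http://digitalarchive.boun.edu.tr/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 13357/\allowbreak b1823225.026422.001.PDF?\allowbreak isAllowed=y\&sequence=1}.

\end{thebibliography}
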